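# Julia sets equal to the plane in every quasiconformal class of Speiser functions

## 1. Logarithmic tracts and fibers that look like the integers

Start with $e^\zeta$. The points $L+2\pi i k$, $k\in\mathbb Z$, all have the same image $e^L$, and they form an exact affine copy of the integers. The construction below turns on the fact that every transcendental entire function with finitely many singular values contains a distorted copy of this picture, and that the distortion is as small as we like if we go deep enough into the picture. We set this up first and then say what it is for.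

**Definition (singular set, Speiser class).** For an entire function $f$, the singular set $S(f)$ is the closure of the set of critical values and finite asymptotic values of $f$. The Speiser class $\mathcal S$ consists of the transcendental entire functions with $S(f)$ finite.

Examples: $S(e^z)=\{0\}$, where $0$ is an asymptotic value. Next, $S(\cos z)=\{-1,1\}$: write $\cos z=\frac12(w+\frac1w)$ with $w=e^{iz}$; the first map is a covering onto $\mathbb C\setminus\{0\}$, and the second is a branched covering of degree 2 of $\mathbb C$, branched over $\pm1$. On the other hand $z+e^z\notin\mathcal S$: its critical points $(2n+1)\pi i$ give infinitely many critical values $(2n+1)\pi i-1$.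

We use two textbook facts here. Write $D(c,r)$ for the open disc.

**(F2)** $f:\mathbb C\setminus f^{-1}(S(f))\to\mathbb C\setminus S(f)$ is a covering.

**(F4)** If $\Sigma(z)=z+a_2z^2+\cdots$ is univalent in the unit disc, then $|a_2|\le 2$ and $|\Sigma(z)|\le|z|/(1-|z|)^2$. On $|z|=\frac34$ this gives $|\Sigma(z)-z|\le 12+\frac34\le 13$. The maximum principle for $(\Sigma(z)-z)/z^2$ on $|z|\le\frac34$ gives the bound $13\cdot\frac{16}{9}\le24$, so
$$|\Sigma(z)-z|\le 24|z|^2\qquad(|z|\le\tfrac34).$$

**Lemma 1 (logarithmic coordinate).** Let $f\in\mathcal S$, $S(f)\subset D(0,r)$, $r>1$, $\rho=\log r$, $H=\{\mathrm{Re}\,\zeta>\rho\}$. Let $T$ be a component of $\{|f|>r\}$. Then there is a conformal bijection $h:H\to T$ with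
$$f(h(\zeta))=e^\zeta\qquad(\zeta\in H).\tag{1}$$

**Proof.** The set $\{|f|>r\}$ is nonempty because $f$ is unbounded. By (F2), $f:T\to\{|z|>r\}$ is a covering. The fundamental group of $\{|z|>r\}$ is $\mathbb Z$, so either the covering has finite degree $d$ or it is universal.

Suppose it has degree $d$. Then it is equivalent to $w\mapsto w^d$, that is, there is an injective holomorphic map $p$ from $\{|w|>r^{1/d}\}$ onto $T$ with $f(p(w))=w^d$. An injective holomorphic map has no essential singularity, so $p$ extends holomorphically to $w=\infty$ with some value $z_0\in\hat{\mathbb C}$. The extension is open. Hence $z_0\notin T$ (otherwise values near $z_0$ would be taken both near $\infty$ and near a finite point), and $T$ contains a full punctured neighborhood of $z_0$, on which $f=w^d\to\infty$ as $z\to z_0$. If $z_0\in\mathbb C$, then $f$ has a pole; if $z_0=\infty$, then $f$ is a polynomial. Both are impossible.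

So the covering is universal. Since $\exp:H\to\{|z|>r\}$ is a universal covering too, the two are equivalent by a conformal bijection $h$ satisfying (1). $\blacksquare$

Two examples will be used again. For $f(z)=1+e^z$ we get
$$h(\zeta)=\zeta+\mathrm{Log}(1-e^{-\zeta}).$$
For $f(z)=1+e^{e^z}$ put $\eta(\zeta)=\zeta+\mathrm{Log}(1-e^{-\zeta})$ and $r=3$. Then $e^{\eta}=e^\zeta-1$, so $\mathrm{Re}\,\eta=\log|e^\zeta-1|>\log 2>0$ on $H$, and $h(\zeta)=\mathrm{Log}\,\eta(\zeta)$ satisfies (1) for one tract. In both cases $\eta(\zeta+2\pi i k)=\eta(\zeta)+2\pi ik$.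

**Lemma 2 (clusters).** Let $k_1,\dots,k_q$ be distinct positive integers, $k_*=\max k_j$, $0<\varepsilon\le\frac1{10}$, $X\ge192\pi k_*^2/\varepsilon$. Let $g$ be any univalent function on $H=\{\mathrm{Re}\,\zeta>\rho\}$ and let $L\in H$ with $x:=\mathrm{Re}\,L-\rho\ge X$. Then for $1\le j\le q$
$$g(L+2\pi i k_j)-g(L)=2\pi i k_j\,g'(L)(1+e_j),\qquad |e_j|\le\frac{\varepsilon}{4k_*}\le\frac14,\tag{2}$$
$$\Big|k_1\frac{g(L+2\pi ik_j)-g(L)}{g(L+2\pi ik_1)-g(L)}-k_j\Big|\le\varepsilon.\tag{3}$$

**Proof.** The function $\Sigma(w)=\dfrac{g(L+xw)-g(L)}{x\,g'(L)}$ is univalent in the unit disc and normalized as in (F4). Put $w=2\pi i k_j/x$; then $|w|\le 2\pi k_*/X\le\varepsilon/(96k_*)<\frac34$. By (F4), $\Sigma(w)=w(1+e_j)$ with $|e_j|\le24|w|\le48\pi k_*/X\le\varepsilon/(4k_*)$, which is (2). The left side of (3) is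
$$k_j\Big|\frac{1+e_j}{1+e_1}-1\Big|=k_j\frac{|e_j-e_1|}{|1+e_1|}\le k_*\cdot\frac{2\max_i|e_i|}{3/4}=\frac83k_*\max_i|e_i|\le\frac23\varepsilon\le\varepsilon.\qquad\blacksquare$$

What is this for? Suppose that $S(f)=\{k_1,\dots,k_q\}$ consists of positive integers. Put $a_0=h(L)$, $a_j=h(L+2\pi i k_j)$, $u=e^L$. All these points satisfy $f(a_j)=u$. Let $A$ be the affine map with $A(0)=a_0$ and $A(k_1)=a_1$. By (3), $A(k_j)$ is almost $a_j$. So $f\circ A$, which has the same singular values as $f$, sends $0$ and $k_1$ to $u$ and almost sends every other singular value to the same point $u$. If "almost" can be made exact, and if moreover $u$ is sent back to $0$, we obtain a function whose singular values all fall onto one cycle of period two. Such a function has Julia set $\mathbb C$.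

## 2. The theorem and the orbit portrait

Quasiconformal (qc) maps are orientation preserving homeomorphisms $\psi$ with $\psi\in W^{1,2}_{\rm loc}$ and dilatation $\mu=\bar\partial\psi/\partial\psi$ satisfying $\|\mu\|_\infty<1$. The map is $K$-qc if $(1+\|\mu\|_\infty)/(1-\|\mu\|_\infty)\le K$. Constants $K$ multiply under composition and are unchanged under inversion; affine maps $z\mapsto\alpha z+\beta$, $\alpha\ne0$, have $K=1$. For example, $x+iy\mapsto \kappa x+iy$ with $\kappa>0$ is $\max(\kappa,1/\kappa)$-qc.

**Definition (deformations).** For an entire $f$, $M_f$ is the class of entire functions $g=\psi\circ f\circ\varphi$ with $\psi,\varphi:\mathbb C\to\mathbb C$ quasiconformal homeomorphisms.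

Example: $\lambda e^z=\exp(z+\log\lambda)$ lies in $M_{\exp}$ for every $\lambda\neq0$. If $f\in\mathcal S$ and $g=\psi\circ f\circ\varphi$ is entire, with homeomorphisms $\psi,\varphi$, then $S(g)=\psi(S(f))$: critical points are the points where the map is not locally injective, and asymptotic values are limits along curves to $\infty$, so both notions are topological. Also $g$ is transcendental, since it takes some value infinitely often. Hence $g\in\mathcal S$.

For $K\subset\mathbb C$,
$$\mathrm{Hdim}(K)=\inf\Big\{s:\inf\Big\{\sum_jr_j^s:K\subset\bigcup_jD(x_j,r_j)\Big\}=0\Big\}.$$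
We have $\mathrm{Hdim}(\mathbb C)=2$, so no subset of $\mathbb C$ has larger dimension. Indeed, if discs cover a unit square, then $\sum r_j^2\ge1/\pi$. For $s\le 2$, either some $r_j\ge1$ or $r_j^s\ge r_j^2$ for all $j$, so $\sum r_j^s\ge1/\pi$. For $s>2$, cut the $m$-th unit square of a tiling into $N_m^2$ squares, each contained in a disc of radius $1/N_m$; this costs $N_m^{2-s}$, which can be made smaller than $\eta2^{-m}$ for any given $\eta>0$.

The question, posed in "Research Plans" (http://www.math.stonybrook.edu/~bishop/vita/plans.pdf), asks us to prove or disprove the following: if $f\in\mathcal S$, then $\sup\{\mathrm{Hdim}(\mathcal J(g)):g\in M_f\}=2$, where $\mathcal J$ denotes the Julia set. The statement is true.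

**Theorem A.** Let $f\in\mathcal S$. Then $M_f$ contains a function $G$ with finite postsingular set and $\mathcal J(G)=\mathbb C$. Hence $\sup\{\mathrm{Hdim}(\mathcal J(g)):g\in M_f\}=2$, and it is a maximum. In fact $M_f$ contains infinitely many such $G$, pairwise not conjugate by affine maps.

Two complements, not needed for the question, come from the same construction.

**Theorem B.** If $f\in\mathcal S$ and $S(f)$ lies on a line, then for every $\delta>0$ there are $(1+\delta)$-qc maps $\psi,\varphi$ of $\mathbb C$ and an affine map $A$ with $g=\psi\circ f\circ\varphi\circ A$ entire and $\mathcal J(g)=\mathbb C$.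

**Theorem C.** If $f\in\mathcal S$ has at most two singular values, then there are affine maps $A,B$ with $\mathcal J(B\circ f\circ A)=\mathbb C$.

All three follow from one proposition, which makes the picture of Section 1 exact. The portrait is
$$v_1,\dots,v_q\ \longmapsto\ u,\qquad 0\longmapsto u\longmapsto 0 .$$

**Proposition 1.** Let $f\in\mathcal S$ with $S(f)=\{k_1,\dots,k_q\}$, where $q\ge1$ and the $k_j$ are distinct positive integers. Let $0<\varepsilon\le\frac1{10}$ and $X_1>0$. Then there are qc maps $\psi,\varphi$ of $\mathbb C$, both with dilatation $|\mu|\le\frac53\varepsilon$, and an affine map $A$, such that $G=\psi\circ f\circ\varphi^{-1}\circ A$ is entire with $S(G)=\{v_1,\dots,v_q\}$, $|v_j-k_j|\le\varepsilon$, and for some $u$ with $|u|\ge e^{X_1}$, $|u|>\max_jk_j+1$,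
$$G(v_1)=\dots=G(v_q)=u,\qquad G(0)=u,\qquad G(u)=0 .$$
Moreover $\mathcal J(G)=\mathbb C$.

Why send $u$ to $0$ and not, say, to itself? Since $0\notin S(f)$, the preimages $a\in f^{-1}(0)$ are points that do not depend on $L$, so we can fix one, as far away as we please. And $0$ joins the cluster at no cost, as the integer $k_0=0$.

Besides (F2) and (F4) we use the following.

**(F1) Ahlfors–Bers.** If $\nu_v\in L^\infty(\mathbb C)$ with $\|\nu_v\|_\infty\le k<1$ depends holomorphically (continuously) on $v$ as an $L^\infty$-valued map, then the qc map $\varphi_v$ with dilatation $\nu_v$ fixing $0,1,\infty$ has $v\mapsto\varphi_v(z)$ holomorphic (continuous) for each $z$, and $(v,z)\mapsto\varphi_v(z)$ is continuous.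

A consequence used throughout: if $\psi$ is qc with dilatation $\mu$ and $f$ is a nonconstant entire function, then $\psi\circ f$ has dilatation $\nu=(\mu\circ f)\,\overline{f'}/f'$ a.e., and $\|\nu\|_\infty\le\|\mu\|_\infty$. If $\varphi$ is qc with dilatation $\nu$, then $\psi\circ f\circ\varphi^{-1}$ is locally $1$-qc, hence holomorphic, off a closed discrete set, and it is continuous there. So it is entire.

**(F3)** Functions in $\mathcal S$ have no wandering domains (Eremenko–Lyubich 1992, Goldberg–Keen 1986) and no Baker domains (Eremenko–Lyubich 1992). Entire functions have no Herman rings. Hence if the Fatou set of a function in $\mathcal S$ is nonempty, there is a periodic Fatou component, and every such component belongs to an attracting or parabolic basin or is a Siegel disc. The immediate basin of an attracting or parabolic cycle contains a singular value, and the boundary of a Siegel disc lies in the closure of the union of the forward orbits of the singular values (Bergweiler's 1993 survey, Theorem 7).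

**(F5)** Hyperbolic densities have curvature $-1$: the unit disc has density $2/(1-|s|^2)$, and the punctured disc $\{0<|w|<\varrho\}$ has density $1/(|w|\log(\varrho/|w|))$. The density $\lambda$ of $\mathbb C\setminus\{0,1\}$ satisfies
$$\lambda(z)\ge\frac1{C_2|z|(1+|\log|z||)}$$
for an absolute constant $C_2\ge1$. Indeed $\lambda(z)|z||\log|z||\to1$ as $z\to0$ and as $z\to\infty$, $\lambda\to\infty$ at $1$, and $\lambda$ is continuous and positive. So $\lambda(z)|z|(1+|\log|z||)$ is bounded below by a positive constant.

## 3. Exponential maps by hand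

For $f=e^z$ Theorem A can be seen directly. Take $E(z)=2\pi i e^z\in M_{\exp}$. Then $S(E)=\{0\}$ and $0\mapsto2\pi i\mapsto2\pi i$, a fixed point of multiplier $2\pi i$. If the Fatou set were nonempty, (F3) would give one of two things. Either there is a Siegel disc with boundary inside $\{0,2\pi i\}$; then the disc is open and closed in the complement of its boundary, so it equals this complement, and $\mathcal J(E)$ is finite, which is impossible. Or there is an attracting or parabolic cycle whose basin contains $0$; then the cycle is $\{2\pi i\}$, which is repelling. So $\mathcal J(E)=\mathbb C$. Some deformation is necessary in general: $\frac14e^z$ maps $[0,1]$ into $[\frac14,\frac e4]\subset[0,1]$ with derivative at most $\frac e4<1$, so it has an attracting fixed point and its Julia set is not $\mathbb C$.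

Now we realize the portrait of Proposition 1 with $f(z)=1+e^z$, $S(f)=\{1\}$, $q=1$, $k_1=1$. We want $G=f\circ A$, $A(z)=\alpha z+\beta$, with $G(0)=G(1)=u$ and $G(u)=0$. Using $h(\zeta)=\zeta+\mathrm{Log}(1-e^{-\zeta})$, put $\beta=h(L)$, $\alpha=h(L+2\pi i)-h(L)=2\pi i$, $u=e^L$. Then $G(0)=G(1)=e^L=u$ for every $L$. Choose the zero $a=2\pi i(n+\frac12)$ of $f$. The last condition holds if $A(u)=a$, that is,
$$e^L=\frac{a-h(L)}{2\pi i}=\Big(n+\frac12\Big)\Big(1-\frac{h(L)}a\Big).$$
The logarithm of the right side hardly varies with $L$. So solve instead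
$$L=F(L),\qquad F(L)=\log(n+\tfrac12)+\mathrm{Log}\Big(1-\frac{h(L)}a\Big)$$
on the closed disc $\Delta$ of radius $1$ about $\log(n+\frac12)$, with $n\ge8$. There $\log(n+\frac12)>2$, so $\mathrm{Re}\,L\ge1$ on $\Delta$ and $|\mathrm{Log}(1-e^{-L})|\le-\log(1-e^{-1})<1$. Thus $|h(L)|\le|L|+1\le\log(n+\frac12)+2\le\pi(n+\frac12)=|a|/2$, and $|F(L)-\log(n+\frac12)|\le\log2<1$. So $F(\Delta)\subset\Delta$, and Brouwer's theorem gives a fixed point. The resulting $G(z)=1+e^{2\pi iz+\beta}$ satisfies $G(u)=1+e^{a}=0$. Here $|u|=e^{\mathrm{Re}\,L}\ge e$, so $0,1,u$ are distinct, and Lemma 4 below gives $\mathcal J(G)=\mathbb C$.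

Note the mechanism: the unknown $L$ appears exponentially on one side and slowly on the other, so after taking logarithms we have a self-map of a region.

## 4. Three fiber points of $1+e^{e^z}$ never in arithmetic progression

For $q\ge2$ the sensible first attempt is the same: look for $G=f\circ A$ with $A$ affine. The unknowns are $\alpha,\beta,L$. The equations are $A(0)=a_0$, $A(k_j)=a_j$ for $1\le j\le q$, and $A(u)=a$. That is $q+2$ equations for three unknowns, so the count fails as soon as $q\ge2$. The failure is real.

Take $f(z)=1+e^{e^z}$. Off $\{0,1\}$ the map $e^{e^z}$ is a covering, and $0$ and $1$ are asymptotic values (let $z=t+i\pi$, $t\to+\infty$, respectively $z\to-\infty$). So $S(f)=\{1,2\}$. With $h=\mathrm{Log}\,\eta$ from Section 1, the cluster is $a_j=\mathrm{Log}(\eta+2\pi i j)$, $j=0,1,2$, where $\eta=\eta(L)$. If an affine map sent $0,1,2$ to $a_0,a_1,a_2$, then $a_0+a_2=2a_1$; exponentiating, $\eta(\eta+4\pi i)=(\eta+2\pi i)^2=\eta^2+4\pi i\eta-4\pi^2$, which is false. So no choice of $L$ works with this cluster. The cluster is only approximately an affine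 copy of $0,1,2$.

The remedy is to let the singular values move: allow $v_2,\dots,v_q$ near $k_2,\dots,k_q$ as new unknowns. The count is then $3+(q-1)=q+2$, as it should be. An affine post-composition cannot move $q\ge 3$ values independently, so we post-compose with a qc map $\psi_v$ taking $k_j$ to $v_j$. To stay entire we must replace $f$ by $\psi_v\circ f\circ\varphi_v^{-1}$, and this moves the cluster to $\varphi_v(a_j)$ and the zero to $\varphi_v(a)$. The required positions of the $v_j$ now depend on $v$ itself, so we need a fixed point again. Two things have to be controlled: the cluster after the deformation, and the size of the equation for $L$ after the deformation. The first costs nothing. We choose $\psi_v$ to be the identity where $|z|\ge r$. Then $\varphi_v$ is conformal on $T$, so $\varphi_v\circ h$ is again univalent on $H$, and Lemma 2 applies to it with the same constants. The second will be handled by the holomorphic dependence of $\varphi_v$ on $v$.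

## 5. A holomorphic family of deformations that is conformal on the tract

From here to the end of Section 7, $f$, $k_j$, $\varepsilon$, $X_1$ are as in Proposition 1, and
$$k_0=0,\quad k_*=\max k_j,\quad r=k_*+1,\quad \rho=\log r>0,\quad X=\max(192\pi k_*^2/\varepsilon,\,X_1).$$
Let $T,h,H$ be as in Lemma 1.

**Step 1: zeros of $f$ far away.** We need $a\in f^{-1}(0)$ with $|a|$ arbitrarily large. Note $0\notin S(f)$. If $f^{-1}(0)$ were finite, (F2) would show that every value in the connected set $\mathbb C\setminus S(f)$ is taken the same finite number of times, contradicting Picard's theorem. So $f^{-1}(0)$ is infinite and discrete, hence unbounded. It is disjoint from $T$, where $|f|>r$.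

**Step 2: the maps $\psi_v$.** They should move $k_j$ to $v_j$, fix $0$, $k_1$ and everything outside $D(0,r)$, and have a dilatation holomorphic in $v$. Let $\chi(z)=\max(0,1-\frac52|z|)$; it is $\frac52$-Lipschitz, and $|\partial\chi|=|\bar\partial\chi|=\frac54$ a.e. on its support. Let
$$P=\{v=(v_2,\dots,v_q):|v_j-k_j|<\tfrac15\}$$
(a single point if $q=1$) and
$$\psi_v(z)=z+\sum_{j=2}^q(v_j-k_j)\chi(z-k_j).$$
The supports are disjoint discs of radius $\frac25$ about integers in $[1,k_*]$. Each summand is Lipschitz with constant at most $\frac15\cdot\frac52=\frac12$. Because the supports are disjoint, cutting segments at their boundaries shows that the sum $p$ is $\frac12$-Lipschitz. So $\frac12|z-w|\le|\psi_v(z)-\psi_v(w)|\le\frac32|z-w|$. Also $\psi_v$ is onto, because $\psi_v(z)=w$ means that $z$ is a fixed point of the contraction $z\mapsto w-p(z)$. Hence $\psi_v$ is a bi-Lipschitz homeomorphism. Its dilatation on the $j$-th disc is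
$$\mu_v=\frac{(v_j-k_j)\bar\partial\chi}{1+(v_j-k_j)\partial\chi}$$
with $\chi$ translated to $k_j$, and $\mu_v=0$ elsewhere. On $P$ we have $|\mu_v|\le\frac{1/4}{3/4}=\frac13$, so $\psi_v$ is qc. If all $|v_j-k_j|\le\varepsilon\le\frac1{10}$, then $|\mu_v|\le\frac{5\varepsilon/4}{7/8}=\frac{10}7\varepsilon\le\frac53\varepsilon$. Expanding the denominator in a geometric series, which converges in $L^\infty$, shows that $v\mapsto\mu_v$ is a holomorphic $L^\infty$-valued map on $P$. By construction
$$\psi_v(0)=0,\quad\psi_v(k_1)=k_1,\quad\psi_v(k_j)=v_j\ (j\ge2),\quad\psi_v(z)=z\ \text{ for }|z|\ge r.\tag{4}$$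

**Step 3: the maps $\varphi_v$.** They correct $\psi_v\circ f$ to an entire function. Let $\nu_v=(\mu_v\circ f)\,\overline{f'}/f'$. It depends linearly on $\mu_v$ and satisfies $\|\nu_v\|_\infty\le\|\mu_v\|_\infty$, so it is holomorphic in $v$ with the same norm bounds. Let $\varphi_v$ be as in (F1). Then $\psi_v\circ f\circ\varphi_v^{-1}$ is entire, and $\varphi_k=\mathrm{id}$ at $v=k:=(k_2,\dots,k_q)$. Since $|f|>r$ on $T$, we have $\nu_v=0$ on $T$, so $\varphi_v$ is conformal on $T$ and
$$\varphi_v\circ h\ \text{ is univalent on } H\text{ for every }v\in P.\tag{5}$$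

## 6. A self-map of a polydisc times a rectangle

Fix $a\in f^{-1}(0)$; how large $|a|$ must be, in terms of $f,h,\varepsilon,X$, will be listed below.

**Step 4: the map $\Phi$.** Its fixed points will solve all $q+2$ equations. For $(v,L)\in P\times H$ put
$$U(v,L)=\frac{\varphi_v(a)-\varphi_v(h(L))}{\varphi_v(h(L+2\pi i k_1))-\varphi_v(h(L))}.$$
The points $a$, $h(L)$, $h(L+2\pi ik_1)$ are distinct, because $a\notin T$ and $h$ is injective. Since $\varphi_v$ is injective, $U$ takes values in $\mathbb C\setminus\{0,1\}$. By (F1), $U$ is jointly continuous, and holomorphic in $v$ for fixed $L$. As $P\times H$ is convex, there is a continuous $\ell$ on $P\times H$ with $e^\ell=U$, unique up to a constant in $2\pi i\mathbb Z$; the constant is fixed in Step 6. Define $\Phi(v,L)=(v',L')$ by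
$$v'_j=k_1\frac{\varphi_v(h(L+2\pi ik_j))-\varphi_v(h(L))}{\varphi_v(h(L+2\pi ik_1))-\varphi_v(h(L))}\quad(2\le j\le q),\qquad L'=\ell(v,L)+\log k_1.$$
Then $\Phi$ is continuous on $P\times H$. Let
$$P_\varepsilon=\{|v_j-k_j|\le\varepsilon,\ 2\le j\le q\},\qquad \Omega_Q=\{\rho+X\le\mathrm{Re}\,L\le\rho+Q,\ |\mathrm{Im}\,L|\le Q\},$$
$$\Lambda=3^{C_2},\qquad Q=3\Lambda\log|a|.$$

**Lemma 3.** If $|a|$ is large enough, then for a suitable choice of the constant in $\ell$ we have $\Phi(P_\varepsilon\times\Omega_Q)\subset P_\varepsilon\times\Omega_Q$.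

The requirements on $|a|$ are the following, where $C_1$ is a constant independent of $a$ that is written out in Step 6. Since $Q$ is a multiple of $\log|a|$, all of them hold once $|a|$ is large.

1. $|a|>1$ and $Q>X$.
2. $|h(\rho+1)|+3e^4|h'(\rho+1)|Q^9\le\frac12|a|$.
3. $C_1+8\log Q\le\frac12\log|a|$.
4. $\frac1{2\Lambda}\log|a|-1\ge\rho+X$.
5. $\log k_1+\Lambda(1+\frac32\log|a|)\le3\Lambda\log|a|$.

**Step 5: the $v'$-part.** For $v\in P_\varepsilon$ and $L\in\Omega_Q$, the bound $|v'_j-k_j|\le\varepsilon$ is (3) applied to $g=\varphi_v\circ h$, which is allowed by (5).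

**Step 6: the $L'$-part at $v=k$.** The aim is to show $\ell(k,L)\approx\log|a|$ on all of $\Omega_Q$. Here $\varphi_k=\mathrm{id}$. Applying $|a_2|\le2$ from (F4) to $h$ on the disc of radius $x=\mathrm{Re}\,\zeta-\rho$ about $\zeta$ gives $|h''(\zeta)/h'(\zeta)|\le4/x$. Join $\rho+1$ to $L\in\Omega_Q$ by the polygon with successive vertices $\rho+1$, $\rho+Q$, $\rho+Q+i\,\mathrm{Im}\,L$, $L$. In the metric $|d\zeta|/x$ its sides have lengths at most $\log Q$, $1$, $\log Q$: on the second side $x=Q$ and the Euclidean length is at most $Q$; on the third side $x$ runs between $Q$ and a number at least $X\ge1$. Its Euclidean length is at most $3Q$. Hence, for a fixed branch of $\log h'$ on $H$,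
$$|\log h'(\zeta)-\log h'(\rho+1)|\le8\log Q+4\quad\text{for every }\zeta\text{ on the polygon},\tag{6}$$
so $|h'|\le e^4Q^8|h'(\rho+1)|$ on the polygon, and integrating,
$$|h(L)|\le|h(\rho+1)|+3e^4|h'(\rho+1)|Q^9\le\tfrac12|a|$$
by requirement 2. By (2) with $g=h$ and $j=1$,
$$U(k,L)=\frac{a-h(L)}{2\pi ik_1\,h'(L)\,(1+e_1(L))},\qquad|e_1(L)|\le\tfrac14,$$
where $e_1(L)$ is continuous in $L$. Therefore
$$\log a+\mathrm{Log}\Big(1-\frac{h(L)}a\Big)-\log(2\pi ik_1)-\log h'(L)-\mathrm{Log}(1+e_1(L)),\qquad|\arg a|\le\pi,$$
is a continuous logarithm of $U(k,\cdot)$ on the connected set $\Omega_Q$. It differs from $\ell(k,\cdot)$ by a constant in $2\pi i\mathbb Z$. Choose $\ell$ so that this constant is $0$. Since $|\mathrm{Log}(1-z)|\le-\log(1-|z|)$, together with (6) we may take $C_1=\pi+\log2+|\log(2\pi ik_1)|+|\log h'(\rho+1)|+4+\log\frac43$, and requirement 3 gives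
$$\big|\ell(k,L)-\log|a|\big|\le C_1+8\log Q\le\tfrac12\log|a|\qquad(L\in\Omega_Q).\tag{7}$$

**Step 7: passing from $k$ to $v\in P_\varepsilon$.** At a general $v$ we have no formula for $\varphi_v(a)$, and we need the branch $\ell$, imaginary part included, not only $|U|$. Instead of estimating $\varphi_v$, we use that $U$ is holomorphic in $v$ and omits $0$ and $1$. A hyperbolic move of bounded length in $\mathbb C\setminus\{0,1\}$ changes $1+|\ell|$ only by a bounded factor, and this is why $\Omega_Q$ was given size comparable to $\log|a|$ with room for a factor.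

Fix $L\in\Omega_Q$ and $v\in P_\varepsilon$. For $|s|<1$ the point $k+\frac s{5\varepsilon}(v-k)$ lies in $P$. So
$$\gamma(s)=U\big(k+\tfrac s{5\varepsilon}(v-k),L\big)$$
is a holomorphic map of the unit disc into $\mathbb C\setminus\{0,1\}$ with $\gamma(0)=U(k,L)$, $\gamma(5\varepsilon)=U(v,L)$, and $5\varepsilon\le\frac12$. By Schwarz–Pick,
$$\int_0^{5\varepsilon}\lambda(\gamma)|\gamma'|\,ds\le\int_0^{1/2}\frac{2\,ds}{1-s^2}=\log3.\tag{8}$$
Put $E(s)=\ell(k+\frac s{5\varepsilon}(v-k),L)$, $0\le s\le5\varepsilon$. It is a continuous logarithm of $\gamma$, hence $C^1$, with $E'=\gamma'/\gamma$ and $\mathrm{Re}\,E=\log|\gamma|$. By (F5),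
$$|E'|=\frac{|\gamma'|}{|\gamma|}\le C_2(1+|\mathrm{Re}\,E|)\,\lambda(\gamma)|\gamma'|\le C_2(1+|E|)\,\lambda(\gamma)|\gamma'|.$$
The functions $\log(1+|\mathrm{Re}\,E|)$ and $\log(1+|E|)$ are Lipschitz on $[0,5\varepsilon]$, with derivatives bounded a.e. by $\frac{|E'|}{1+|\mathrm{Re}\,E|}$ and $\frac{|E'|}{1+|E|}$. Both bounds are at most $C_2\lambda(\gamma)|\gamma'|$. Integrating with (8), each function varies by at most $C_2\log3=\log\Lambda$. So
$$1+|\mathrm{Re}\,E(s)|\ge\Lambda^{-1}(1+|\mathrm{Re}\,\ell(k,L)|)\ (0\le s\le5\varepsilon),\qquad1+|\ell(v,L)|\le\Lambda(1+|\ell(k,L)|).\tag{9}$$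

**Step 8: landing in $\Omega_Q$.** By (7), $\mathrm{Re}\,E(0)=\mathrm{Re}\,\ell(k,L)\ge\frac12\log|a|>0$. By requirement 4, $\frac1{2\Lambda}\log|a|>1$, so the first bound in (9) has right side greater than $1$. Hence $\mathrm{Re}\,E$ never vanishes and stays positive. Using $k_1\ge1$, then (9), (7) and requirements 4 and 5,
$$\mathrm{Re}\,L'\ge\mathrm{Re}\,\ell(v,L)\ge\Lambda^{-1}\big(1+\tfrac12\log|a|\big)-1\ge\tfrac1{2\Lambda}\log|a|-1\ge\rho+X,$$
$$|L'|\le\log k_1+\Lambda\big(1+\tfrac32\log|a|\big)\le3\Lambda\log|a|=Q.$$
Since $\rho>0$, the second line gives $\mathrm{Re}\,L'\le\rho+Q$ and $|\mathrm{Im}\,L'|\le Q$. So $L'\in\Omega_Q$. None of the requirements involves $v$ or $L$. This proves Lemma 3. $\blacksquare$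

## 7. The fixed point realizes the portrait

**Step 9: reading off $G$.** The set $P_\varepsilon\times\Omega_Q$ is compact, convex and nonempty, and $\Phi$ is continuous on it. By Brouwer's theorem and Lemma 3, $\Phi$ has a fixed point $(v,L)$ there. Put $v_0=0$, $v_1=k_1$, $a_j=h(L+2\pi ik_j)$ for $0\le j\le q$, $u=e^L$, and
$$A(z)=\alpha z+\beta,\quad\beta=\varphi_v(a_0),\quad\alpha=\frac{\varphi_v(a_1)-\varphi_v(a_0)}{k_1}\neq0,\qquad G=\psi_v\circ f\circ\varphi_v^{-1}\circ A.$$
By definition $A(v_0)=\varphi_v(a_0)$ and $A(v_1)=\varphi_v(a_1)$. The equations $v_j'=v_j$ say $v_j=(\varphi_v(a_j)-\beta)/\alpha$. The equation $L'=L$ gives $u=e^{L'}=k_1U(v,L)=(\varphi_v(a)-\beta)/\alpha$. So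
$$A(v_j)=\varphi_v(a_j)\ (0\le j\le q),\qquad A(u)=\varphi_v(a).$$
Moreover $|u|=e^{\mathrm{Re}\,L}\ge e^{\rho+X}=re^X>r$, so $\psi_v(u)=u$ by (4). Therefore
$$G(v_j)=\psi_v(f(a_j))=\psi_v(e^{L+2\pi ik_j})=\psi_v(u)=u\ (0\le j\le q),\qquad G(u)=\psi_v(f(a))=\psi_v(0)=0.$$
The function $G$ is transcendental entire with $S(G)=\psi_v(S(f))=\{v_1,\dots,v_q\}$. We have $|v_j-k_j|\le\varepsilon\le\frac1{10}$, $|u|>k_*+1$ and $|u|\ge e^X\ge e^{X_1}$. In particular $0,u,v_1,\dots,v_q$ are distinct. The maps $\psi=\psi_v$ and $\varphi=\varphi_v$ have dilatation at most $\frac53\varepsilon$. This is Proposition 1 except for $\mathcal J(G)=\mathbb C$, which is the next lemma.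

## 8. The portrait forces an empty Fatou set

**Lemma 4.** Let $G\in\mathcal S$ with $S(G)=\{v_1,\dots,v_q\}$, and let $0,u,v_1,\dots,v_q$ be distinct with $G(v_j)=u$ for all $j$, $G(0)=u$, $G(u)=0$. Then $\mathcal J(G)=\mathbb C$.

**Proof.** Put $\mathcal P=\{0,u,v_1,\dots,v_q\}$. It is finite, contains $S(G)$ and all forward orbits of singular values, and $G(\mathcal P)\subset\mathcal P$. Note $q\ge1$, since otherwise $G:\mathbb C\to\mathbb C$ would be a covering, hence affine. Suppose that the Fatou set is nonempty. By (F3) there is a Siegel disc, a parabolic cycle or an attracting cycle.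

**Step 10: no Siegel disc $W$.** By (F3), $\partial W\subset\mathcal P$ is finite. Then $W$ is open and closed in the connected set $\mathbb C\setminus\partial W$, so $W=\mathbb C\setminus\partial W$ and $\mathcal J(G)\subset\partial W$ is finite. This is impossible, since Julia sets of transcendental entire functions are infinite.

**Step 11: no parabolic cycle $Z$.** Some $v_j$ lies in the basin of $Z$. Its orbit lies in the Fatou set and converges to $Z$, and it is $v_j,u,0,u,0,\dots$. So $\{0,u\}\subset Z$, and since $\{0,u\}$ is a full cycle, $Z=\{0,u\}$. Then $Z$ lies in the Fatou set, contradicting $Z\subset\mathcal J(G)$.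

**Step 12: no attracting cycle $Z$.** As before, $Z=\{0,u\}$. First, the cycle is not superattracting: if $G'(0)=0$ or $G'(u)=0$, then $u=G(0)$ or $0=G(u)$ would be a critical value, while $u,0\notin S(G)$. So its multiplier $m$ satisfies $0<|m|<1$. We contradict this by showing that $G$ expands a hyperbolic metric along orbits near the cycle.

Let $V=\mathbb C\setminus\mathcal P$, which is hyperbolic because at least three points are removed, and $V'=G^{-1}(V)$. Since $G(\mathcal P)\subset\mathcal P$, we have $V'\subset V$. The set $V'$ is connected, being the complement of a closed discrete set. Since $S(G)\subset\mathcal P$, $G:V'\to V$ is a covering, hence a local isometry of hyperbolic metrics. With monotonicity of densities,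
$$\rho_V(G(z))|G'(z)|=\rho_{V'}(z)\ge\rho_V(z)\qquad(z\in V').\tag{10}$$
Since $0<|m|<1$, there are a neighborhood $B$ of $0$ and a conformal map $w:B\to D(0,\varrho)$ with $w(0)=0$ and $w\circ G^2=m\,w$. Shrinking $B$, we may assume $B\cap\mathcal P=\{0\}$, $G(B)\cap\mathcal P=\{u\}$ and $G$ injective on $B$. Let $B^*=B\setminus\{0\}\subset V$. For $z\in B^*$ we have $G(z)\in G(B)\setminus\{u\}\subset V$ and $G^2(z)\in B^*$. So the whole orbit of $z$ lies in $V$, hence in $V'$, and (10) can be iterated $2n$ times. Writing $\tilde\rho(w)|dw|=\rho_V(z)|dz|$ on $B^*$, this reads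
$$\tilde\rho(m^nw)|m|^n\ge\tilde\rho(w)>0\quad\text{for all }n.$$
But $B^*\subset V$ gives $\tilde\rho(w)\le\dfrac1{|w|\log(\varrho/|w|)}$, so
$$\tilde\rho(m^nw)|m|^n\le\frac1{|w|\log(\varrho/|m^nw|)}\to0,$$
a contradiction. Hence $\mathcal J(G)=\mathbb C$. $\blacksquare$

Section 7 and Lemma 4 together prove Proposition 1. $\blacksquare$

## 9. Integer singular values suffice: Theorem A

**Step 13: moving the singular values to integers.** Proposition 1 needs $S(f)$ to consist of positive integers. Let $f\in\mathcal S$ with $S(f)=\{s_1,\dots,s_q\}$; again $q\ge1$, since otherwise $f$ would be a covering of $\mathbb C$ by $\mathbb C$, hence affine. We claim that there is a compactly supported diffeomorphism $\psi_0$ of $\mathbb C$, isotopic to the identity, with $\psi_0(s_j)=j$.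

First, for a finite set $E$ and $p,p'\notin E$, one can move $p$ to $p'$ fixing $E$. Join $p$ to $p'$ in the connected set $\mathbb C\setminus E$ by a polygon, subdivided so that each small segment $[b,c]$ lies in a disc avoiding $E$. The time-one flow of the vector field $\kappa(z)(c-b)$, with $\kappa$ a smooth cutoff supported in the disc and equal to $1$ on $[b,c]$, moves $b$ to $c$ and fixes $E$. Compose these flows. Now choose distinct auxiliary points $w_1,\dots,w_q$ outside $\{s_1,\dots,s_q,1,\dots,q\}$. Move the $s_j$ to the $w_j$ one at a time, always fixing the current positions of the other points, and then the $w_j$ to the $j$ in the same way. The composition is $\psi_0$.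

Being orientation preserving, smooth, and the identity off a compact set, $\psi_0$ has continuous dilatation of modulus less than $1$ with compact support, so it is qc. By the measurable Riemann mapping theorem there is a qc $\varphi_0$ with $f_0=\psi_0\circ f\circ\varphi_0$ entire. Then $f_0\in\mathcal S$ and $S(f_0)=\{1,\dots,q\}$.

**Step 14: the supremum.** Proposition 1 applied to $f_0$ gives
$$G=(\psi\circ\psi_0)\circ f\circ(\varphi_0\circ\varphi^{-1}\circ A)\in M_f,\qquad\mathcal J(G)=\mathbb C,$$
with finite postsingular set. So $\mathrm{Hdim}(\mathcal J(G))=2$, and since no subset of $\mathbb C$ has dimension greater than $2$, the supremum equals $2$ and is attained.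

**Step 15: infinitely many classes.** We look for a conjugacy invariant that is unbounded over our family. Let $\tau$ be an affine conjugacy from one such map $G$ to another, $\tilde G$, with the corresponding point $\tilde u$. It sends $S(G)$ to $S(\tilde G)$, hence $u=G(v_j)$ to $\tilde u$, and $0=G(u)$ to $\tilde G(\tilde u)=0$. So $\tau$ is linear, and $|u|/\max_j|v_j|$ is the same for both maps. Here this quantity is at least $e^{X_1}/(q+1)$, and $X_1$ is arbitrary. Choosing $X_1$ successively larger gives infinitely many affine conjugacy classes. $\blacksquare$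

## 10. Singular values on a line: Theorem B

The point is to reach integer singular values with a nearly conformal map, by scaling up and rounding.

Post-composing with an affine map, which will be absorbed into $\psi$, assume $S(f)=\{c_1<\dots<c_q\}\subset(0,\infty)$. For large $n$ let $k_j$ be an integer nearest to $nc_j$; for $n$ large these are distinct positive integers. Let $\sigma:\mathbb R\to\mathbb R$ be the continuous function with $\sigma(nc_j)=k_j$, linear between consecutive points $nc_j$, with slope $1$ outside $[nc_1,nc_q]$. Since $|k_j-nc_j|\le\frac12$, the slope between $nc_j$ and $nc_{j+1}$ differs from $1$ by at most $\frac1{n(c_{j+1}-c_j)}$, which tends to $0$. So $\psi_1(x+iy)=\sigma(x)+iy$ is $K_n$-qc with $K_n\to1$. By the measurable Riemann mapping theorem there is a $K_n$-qc $\varphi_1$ with $f_0=\psi_1\circ(nf)\circ\varphi_1$ entire, and $S(f_0)=\{k_1,\dots,k_q\}$. Proposition 1 applied to $f_0$ gives, with $\psi,\varphi,A$ as there,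
$$g=\psi\circ\psi_1\circ(nf)\circ(\varphi_1\circ\varphi^{-1})\circ A,\qquad\mathcal J(g)=\mathbb C.$$
The outer map and $\varphi_1\circ\varphi^{-1}$ are compositions of a $K_n$-qc map, a map of dilatation at most $\frac53\varepsilon$ (or the inverse of such a map), and possibly affine maps. So they are $K_n\frac{1+5\varepsilon/3}{1-5\varepsilon/3}$-qc, which is at most $1+\delta$ for $n$ large and $\varepsilon$ small. $\blacksquare$

## 11. At most two singular values: Theorem C

With at most two singular values, an affine map already agrees with $\psi$ on $S(f)$. What remains of $\psi$ is isotopic to the identity rel $S(f)$, and such an isotopy lifts through $f$.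

**Step 16: an isotopy fixing $S(f)$.** Let $g=\psi\circ f\circ\varphi\in M_f$ with $\mathcal J(g)=\mathbb C$ (Theorem A), and let $|S(f)|\le2$. Choose $F\supset S(f)$ with exactly two points and the affine $B$ with $B=\psi$ on $F$. Then $\theta=B^{-1}\circ\psi$ is qc and fixes $F$ pointwise. Let $\mu$ be its dilatation, and for $0\le t\le1$ let $\theta_t$ be the qc map with dilatation $t\mu$ fixing $F\cup\{\infty\}$ pointwise. Then $\theta_0=\mathrm{id}$ and $\theta_1=\theta$ by uniqueness. By (F1), conjugated by an affine map, $(t,z)\mapsto\theta_t(z)$ is continuous on $[0,1]\times\mathbb C$. It is continuous also at the points $(t,\infty)$: conjugate by a Möbius map interchanging $\infty$ with a point of $F$; the conjugated maps fix $\infty$ and two fixed finite points, and their dilatations are again $t$ times a fixed one, so (F1) applies to them at the finite point corresponding to $\infty$. So $(t,z)\mapsto(t,\theta_t(z))$ is a continuous bijection of the compact space $[0,1]\times\hat{\mathbb C}$, hence a homeomorphism. In particular $(t,z)\mapsto\theta_t^{-1}(z)$ is continuous,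 and $\theta_t$ is an isotopy of $\mathbb C$ fixing $S(f)$ pointwise.

**Step 17: lifting off $f^{-1}(S(f))$.** For $z\notin f^{-1}(S(f))$ let $t\mapsto\tilde\theta_t(z)$ be the lift, under the covering (F2) and starting at $z$, of the path $t\mapsto\theta_t(f(z))$ in $\mathbb C\setminus S(f)$. By the homotopy lifting property $\tilde\theta_t(z)$ is jointly continuous. By definition $\tilde\theta_0=\mathrm{id}$ and $f\circ\tilde\theta_t=\theta_t\circ f$. The inverse of $\tilde\theta_t$ takes $y$ to the endpoint of the lift, starting at $y$, of the path $\tau\mapsto\theta_{t-\tau}\theta_t^{-1}(f(y))$, $0\le\tau\le t$. Indeed, for $y=\tilde\theta_t(z)$ this lift is $\tau\mapsto\tilde\theta_{t-\tau}(z)$, by uniqueness of lifts, and it ends at $z$; the composition in the other order is treated in the same way. It is continuous for the same reason. So $\tilde\theta_t$ is an isotopy of $\mathbb C\setminus f^{-1}(S(f))$.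

**Step 18: extension over $f^{-1}(S(f))$.** Let $b\in f^{-1}(s)$, $s\in S(f)$, and let $N_\delta$ be the component of $f^{-1}(D(s,\delta))$ containing $b$. It shrinks to $b$ as $\delta\to0$: on a small circle about $b$ we have $|f-s|\ge\delta_0>0$, so for $\delta<\delta_0$ the component $N_\delta$ lies inside that circle. Given $\delta$, joint continuity and compactness give $\delta'\le\delta$ such that $\theta_t(D(s,\delta'))\subset D(s,\delta)$ and $\theta_{t-\tau}\theta_t^{-1}(D(s,\delta'))\subset D(s,\delta)$ for all $0\le\tau\le t\le1$. A lifted path starting in $N_{\delta'}\subset N_\delta$ projects into $D(s,\delta)$, and it is connected, so it stays in $N_\delta$. This applies to the paths defining $\tilde\theta_t$ and to those defining its inverse. Hence $\tilde\theta_t$ and its inverse extend continuously to $\mathbb C$ by fixing $f^{-1}(S(f))$ pointwise. So $\tilde\theta_1$ is a homeomorphism of $\mathbb C$ with $\theta\circ f=f\circ\tilde\theta_1$.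

**Step 19: the inner map is affine.** We obtain $g=B\circ\theta\circ f\circ\varphi=B\circ f\circ\eta$ with the homeomorphism $\eta=\tilde\theta_1\circ\varphi$ of $\mathbb C$. Off the closed discrete set where $f'(\eta(z))=0$, $\eta$ is locally a branch of $(B\circ f)^{-1}$ composed with $g$, hence holomorphic. Being continuous, it is entire, and an injective entire function is affine. So $B\circ f\circ A=g$ with $A=\eta$ affine, and $\mathcal J(B\circ f\circ A)=\mathbb C$. $\blacksquare$
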